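
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\numberwithin{equation}{section}

\title{Circular list colorings of the theta graphs $\theta_{2,2,2k}$}


\begin{abstract}
We prove that the circular list chromatic number of $\theta_{2,2,2k}$ equals $2$ for every $k\ge 1$, which confirms a conjecture from \cite{CCN}. More precisely, $\theta_{2,2,2k}$ has a $(p,q)$-coloring from any lists of size at least $2q+1$. It follows that $\chi_{c,l}(G)=2$ for every $2$-choosable graph $G$ with an edge, and that $\chi_{c,l}(\theta_{2,2,l})=2$ exactly when $l$ is even. The proof unrolls the color circle and tests two families of color pairs for the two branch vertices: pairs of neighboring colors (``corners'') and pairs of equal rank (``cuts'').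
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $p\ge q$ be positive integers, let $Z_p=\{0,1,\dots,p-1\}$, and for $i,j\in Z_p$ let $|i-j|_p=\min\{|i-j|,\,p-|i-j|\}$. If the elements of $Z_p$ are placed in order on a circle of circumference $p$, this is the distance along the circle. A \emph{$(p,q)$-coloring} of a finite graph $G$ is a map $f:V(G)\to Z_p$ with $|f(x)-f(y)|_p\ge q$ for every edge $xy$: adjacent vertices receive colors that are far apart on the circle. A \emph{$p$-list assignment} $L$ assigns to each vertex $w$ a set $L(w)\subseteq Z_p$, and $G$ is \emph{$L$-$(p,q)$-colorable} if it has a $(p,q)$-coloring $f$ with $f(w)\in L(w)$ for all $w$. Call a real number $t$ \emph{admissible} for $G$ if for all $p\ge q$ and every $p$-list assignment $L$ with $|L(w)|\ge tq$ for all $w$, the graph $G$ is $L$-$(p,q)$-colorable. The \emph{circular list chromatic number} $\chi_{c,l}(G)$ is the infimum of the admissible numbers.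

For $q=1$ this is ordinary list coloring. A larger $q$ refines the scale: a colored vertex forbids to each neighbor at most $2q-1$ colors, namely those at distance less than $q$. Hence a forest can be colored greedily from lists of size $2q$, and $\chi_{c,l}\le 2$ for forests. No graph with an edge does better than $2$. Indeed, let $p=2q-1$ and let every list be $Z_p$. Then $|i-j|_p\le q-1$ for all $i,j$, so no graph with an edge is $(p,q)$-colorable, although the lists have size $2q-1\ge tq$ for every $t\le 2-1/q$. Letting $q$ grow we obtain
\begin{equation}\label{eq:lower}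
\chi_{c,l}(G)\ge 2\qquad\text{for every graph $G$ with an edge.}
\end{equation}

Which graphs attain the value $2$? The natural candidates are the \emph{$2$-choosable} graphs, which can be properly colored from any lists of size $2$. For positive integers $a,b,c$ let $\theta_{a,b,c}$ be the graph that consists of three internally disjoint paths of lengths $a,b,c$ connecting two vertices $u$ and $v$. By a theorem of Erd\H os, Rubin and Taylor \cite{ERT}, a connected graph is $2$-choosable if and only if its \emph{core}, obtained by repeatedly deleting vertices of degree $1$, is $K_1$, an even cycle $C_{2l+2}$, or $\theta_{2,2,2l}$, for some $l\ge 1$. The richest graphs on this list are the $\theta_{2,2,2l}$, since $\theta_{2,2,2l}$ contains $C_{2l+2}$. One is led to the following statement, which is Conjecture~5.5 of \cite{CCN}.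

\medskip
\noindent\textbf{Conjecture.} \emph{For every $k\ge1$, $\chi_{c,l}(\theta_{2,2,2k})=2$.}
\medskip

It was known that $\chi_{c,l}(K_{2,4})=2$, which gives the case $k=1$, and that $\chi_{c,l}(\theta_{2,2,2k})\le 16/7$ for every $k$. Neither fact is used below.

A greedy argument does not suffice. Once the branch vertices $u,v$ have colors, the middle vertex of a path of length two may lose $2(2q-1)$ colors, which for $q\ge2$ is at least $2q+1$. So the colors of $u$ and $v$ must be chosen together, and each of the three paths may rule out many choices.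

\subsection{Results}

\begin{theorem}\label{thm:main}
Let $k\ge1$, $p\ge q\ge1$, and let $L$ be a $p$-list assignment of $\theta_{2,2,2k}$ with $|L(w)|\ge 2q+1$ for all vertices $w$. Then $\theta_{2,2,2k}$ is $L$-$(p,q)$-colorable.
\end{theorem}

\begin{theorem}\label{thm:conj}
$\chi_{c,l}(\theta_{2,2,2k})=2$ for all $k\ge 1$.
\end{theorem}

\begin{proof}[Proof from Theorem~\ref{thm:main}]
If $t>2$ and $|L(w)|\ge tq$, then $|L(w)|>2q$, so $|L(w)|\ge 2q+1$ and Theorem~\ref{thm:main} applies. So every $t>2$ is admissible. The lower bound is \eqref{eq:lower}.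
\end{proof}

\begin{theorem}\label{thm:side}
\textup{(a)} Every $2$-choosable graph $G$ is $L$-$(p,q)$-colorable whenever all lists have size at least $2q+1$. If $G$ has an edge, then $\chi_{c,l}(G)=2$, and list size $2q-1$ does not suffice for any $q$.

\textup{(b)} For $l\ge 1$: $\chi_{c,l}(\theta_{2,2,l})=2$ if and only if $l$ is even.
\end{theorem}

\begin{proof}[Proof from Theorem~\ref{thm:main}]
(a) Treat each component separately and use the theorem of Erd\H os, Rubin and Taylor. A core $K_1$ is colored arbitrarily. As $C_{2l+2}\subset\theta_{2,2,2l}$, Theorem~\ref{thm:main} colors the other cores (give the missing vertices the list $Z_p$, which has at least $2q+1$ elements). Now put the deleted vertices back in reverse order. Each has at most one colored neighbor, which forbids at most $2q-1$ colors. As in the proof of Theorem~\ref{thm:conj}, every $t>2$ is admissible; the lower bounds were shown with \eqref{eq:lower}.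

(b) For even $l$ use Theorem~\ref{thm:conj}. If $l$ is odd, $\theta_{2,2,l}$ contains the odd cycle $C_{l+2}=C_{2s+1}$ with $s\ge1$. In a $(p,q)$-coloring of $C_{2s+1}$ the $2s+1$ successive differences, reduced mod $p$, lie in $[q,p-q]$ and sum to $\ell p$ for an integer $\ell$. If $\ell\le s$, then $(2s+1)q\le sp$. If $\ell\ge s+1$, then $(s+1)p\le(2s+1)(p-q)$, which again says $(2s+1)q\le sp$. So $p/q\ge 2+1/s$. Now let $t<2+1/s$, and choose $p,q$ with $\max(1,t)\le p/q<2+1/s$. The lists $L\equiv Z_p$ have size $p\ge tq$, but there is no $(p,q)$-coloring. So no $t<2+1/s$ is admissible, and $\chi_{c,l}(\theta_{2,2,l})\ge2+1/s>2$.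
\end{proof}

\subsection{The idea}

The rest of the paper proves Theorem~\ref{thm:main}. Say that one of the three paths \emph{blocks} a pair $(x,y)$ of colors for $(u,v)$ if this pair does not extend to the interior of the path. We need a pair from the two lists that no path blocks.

If the color circle is turned by half a turn at every other vertex, ``far apart'' becomes ``close together''; if it is then unrolled, the lists become periodic subsets of a line. Let $X$ and $Y$ be the sets belonging to $u$ and $v$. We test two families of pairs. A \emph{corner} is, roughly, a pair of equal or neighboring elements of $X\cup Y$, one from $X$ and one from $Y$. A \emph{cut} opens the circle at a point and pairs the $w$-th element of $X$ with the $w$-th element of $Y$. A path of length two blocks at most one corner; it cannot block all pairs of a cut; and if it blocks the corner at which we cut, it blocks no pair of the cut at all. For $k=1$ these facts finish the proof in a few lines (Section~\ref{sec:k1}), and this is the model for everything that follows.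

For $k\ge2$ the long path is different: it can block a pair $(z,z)$ of equal colors (Example~\ref{ex:drift}). It does so only by a strong drift in one direction, and two strong drifts must merge (Lemma~\ref{lem:merge}). This forces all corners blocked by the long path into one short stretch of the circle. Outside this stretch there are at most two corners, and they are handled by suitable cuts.

\section{Colors on a line}\label{sec:line}

Let $G=\theta_{2,2,2k}$ with branch vertices $u,v$. Deleting colors, we assume that all lists have exactly
\[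
N=2q+1
\]
elements; in particular $p\ge 2q+1$. Put
\[
m=p-2q\ge 1,\qquad h=m/2,\qquad \Lambda_0=\mathbb Z,\qquad \Lambda_1=\mathbb Z+p/2 .
\]
Each list misses exactly $p-N=m-1$ colors.

All three paths have even length, so $G$ is bipartite with $u$ and $v$ on the same side. For a vertex $w$ at even distance from $u$ replace $L(w)$ by $\{c\in\mathbb Z: c\bmod p\in L(w)\}\subset\Lambda_0$; for the other vertices replace it by $\{c+p/2: c\in\mathbb Z,\ c\bmod p\in L(w)\}\subset\Lambda_1$. From now on a \emph{list} is such a $p$-periodic set; it has $N$ elements modulo $p$. The \emph{lattice} of a vertex is the set $\Lambda_0$ or $\Lambda_1$ that contains its list. Congruence always means congruence modulo $p$.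

Let $c\in\Lambda_0$ and $d\in\Lambda_1$ represent $i,j\in Z_p$. Then $c-d\equiv i-j-p/2$, and $|i-j|_p\ge q$ holds iff $i-j$ is congruent to a number in $[q,p-q]=[p/2-h,\,p/2+h]$. So $c,d$ may be used on an edge iff $|c-d+\ell p|\le h$ for some $\ell\in\mathbb Z$. We then call them \emph{compatible}; otherwise they \emph{conflict}. Since $\Lambda_0\pm h=\Lambda_1$ and $\Lambda_1\pm h=\Lambda_0$, the points compatible with $c$ are those of $[c-h,c+h]+p\mathbb Z$, which are $m+1$ consecutive residues, and $c$ conflicts with the remaining $2q-1$ consecutive residues. Here and below $[a,b]$, $(a,b)$ etc.\ denote sets of points of the relevant lattice.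

An interval is \emph{$S$-free} if it contains no element of the list $S$. Everything rests on counting missing colors.

\begin{lemma}\label{lem:M}
Let $S$ be a list.
\begin{itemize}
\item[(a)] A set of pairwise incongruent points of the lattice of $S$ that is disjoint from $S$ has at most $m-1$ elements.
\item[(b)] The points of an $S$-free interval are pairwise incongruent, so there are at most $m-1$ of them. Hence every interval with at least $m$ points meets $S$, and consecutive elements of $S$ differ by at most $m$.
\item[(c)] If two $S$-free intervals share a point, their union is an $S$-free interval.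
\end{itemize}
\end{lemma}

\begin{proof}
(a) There are $p-N=m-1$ residues outside $S$. (b) Any $p$ consecutive points contain an element of $S$, so an $S$-free interval has fewer than $p$ points; now use (a). (c) is obvious.
\end{proof}

\section{Short paths: corners and cuts}\label{sec:short}

The two paths of length two are the \emph{short paths}; the path of length $2k$ is the \emph{long path}. A path \emph{blocks} $(x,y)\in\mathbb Z^2$ if its interior vertices cannot be colored from their lists so that, with $x$ at $u$ and $y$ at $v$, adjacent vertices have compatible colors. This depends only on $x$ and $y$ modulo $p$. Let $X,Y\subset\mathbb Z$ be the lists of $u$ and $v$. Then $G$ can be colored from its lists iff some pair in $X\times Y$ is blocked by none of the three paths.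

In this section a ``short path'' may be any path of length two from $u$ to $v$; for $k=1$ all three paths qualify.

\subsection{Two blocked pairs}

A short path with middle list $S$ blocks $(x,y)$ iff every $\sigma\in S$ conflicts with $x$ or with $y$. If $x$ and $y$ are close, many points are compatible with both, and all of them must be missing from $S$. Two blocked pairs that do not overlap on the circle therefore compete for the $m-1$ missing colors. The next lemma makes this precise and will be used three times.

\begin{lemma}[Separation]\label{lem:sep}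
Let a short path block $(x,y)$ and $(x^*,y^*)$. Let $lo\le hi$ be the elements of $\{x,y\}$ in order, and $lo^*\le hi^*$ those of $\{x^*,y^*\}$. If for every $\ell\in\mathbb Z$
\begin{equation}\label{eq:sep}
hi+\ell p\le lo^*\quad\text{or}\quad lo+\ell p\ge hi^*,
\end{equation}
then $(hi-lo)+(hi^*-lo^*)\ge m+3$.
\end{lemma}

\begin{proof}
Put $D=hi-lo$ and $D^*=hi^*-lo^*$, and let $S\subset\Lambda_1$ be the middle list. If $D\le m$, the interval $J=[hi-h,\,lo+h]$ of $\Lambda_1$ has $m+1-D\ge 1$ points, and all of them are compatible with both $x$ and $y$. So $J$ is $S$-free, and Lemma~\ref{lem:M}(b) gives $m+1-D\le m-1$, that is, $D\ge2$. If $D>m$, then $D\ge2$ as well. Likewise $D^*\ge2$. If $D>m$ or $D^*>m$, the assertion follows. So let $D,D^*\le m$ and let $J^*=[hi^*-h,\,lo^*+h]$, which is also $S$-free.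

Suppose $J+\ell p$ meets $J^*$. The union is an $S$-free interval that contains $[hi+\ell p-h,\ lo^*+h]$ and $[hi^*-h,\ lo+\ell p+h]$. By \eqref{eq:sep} one of these has at least $2h+1=m+1$ points, which contradicts Lemma~\ref{lem:M}(b). So the points of $J$ and $J^*$ are pairwise incongruent, and $(m+1-D)+(m+1-D^*)\le m-1$ by Lemma~\ref{lem:M}(a).
\end{proof}

The first lines of the proof also show that \emph{a short path never blocks $(x,y)$ if $|x-y|\le1$}; in particular it never blocks $(x,x)$.

\subsection{Corners}

Let $E=X\cup Y$. For $z\in E$ let $z^-$ be its predecessor in $E$.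

\begin{definition}
A \emph{corner} is attached to $z\in E$ in the following cases.
\begin{itemize}
\item $z\in X\cap Y$: the \emph{common} corner $(z,z)$.
\item $z\in Y\setminus X$ and $z^-\in X$: the \emph{$XY$-corner} $(z^-,z)$.
\item $z\in X\setminus Y$ and $z^-\in Y$: the \emph{$YX$-corner} $(z,z^-)$.
\end{itemize}
\end{definition}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1cm,y=1cm]
\draw[gray] (0.2,1.4)--(9.8,1.4);
\draw[gray] (0.2,0)--(9.8,0);
\node[left] at (0.1,1.4) {$X$};
\node[left] at (0.1,0) {$Y$};
\draw[dotted,thick] (0.5,-0.3)--(0.5,1.8);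
\node[above] at (0.5,1.8) {$c$};
\draw[very thick] (4,1.4)--(4,0);
\draw[very thick] (4,1.4)--(6,0);
\draw[very thick] (8,1.4)--(7,0);
\draw[very thick] (8,1.4)--(9,0);
\draw[dashed] (1,1.4)--(4,0);
\draw[dashed] (3,1.4)--(6,0);
\draw[dashed] (4,1.4) to[bend left=12] (7,0);
\draw[dashed] (8,1.4) to[bend left=25] (9,0);
\fill (1,1.4) circle (2.2pt);
\fill (3,1.4) circle (2.2pt);
\fill (4,1.4) circle (2.2pt);
\fill (8,1.4) circle (2.2pt);
\fill (4,0) circle (2.2pt);
\fill (6,0) circle (2.2pt);
\fill (7,0) circle (2.2pt);
\fill (9,0) circle (2.2pt);
\node[above] at (1,1.45) {$1$};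
\node[above] at (3,1.45) {$3$};
\node[above] at (4,1.45) {$4$};
\node[above] at (8,1.45) {$8$};
\node[below] at (4,-0.05) {$4$};
\node[below] at (6,-0.05) {$6$};
\node[below] at (7,-0.05) {$7$};
\node[below] at (9,-0.05) {$9$};
\end{tikzpicture}
\caption{A stretch of the line with $X\cap[1,9]=\{1,3,4,8\}$ (top row) and $Y\cap[1,9]=\{4,6,7,9\}$ (bottom row). Solid: the corners at $z=4$ (common), $6$ ($XY$), $8$ ($YX$) and $9$ ($XY$). Dashed: the first four pairs of the cut $c=\frac12$, which match elements of equal rank to the right of $c$.}
\label{fig:corners}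
\end{figure}

In each case the corner at $z$ is $\bigl(\max X\cap(-\infty,z],\ \max Y\cap(-\infty,z]\bigr)$ (see Figure~\ref{fig:corners}). So corners are ordered by $z$, weakly in both coordinates, and the corner at $z+p$ is the translate of the corner at $z$ by $(p,p)$. For a non-common corner at $z$ the two coordinates are $z^-<z$. We use two further facts.

\smallskip\noindent
\textbf{Distances.} For a corner $(x,y)$ put $D=|x-y|$. The integers strictly between $x$ and $y$ are not in $E$, so $D\le m$ by Lemma~\ref{lem:M}. For two corners distinct modulo $p$ these sets of integers are disjoint modulo $p$, so $\max(D-1,0)+\max(D'-1,0)\le m-1$, and together with $D,D'\le m$ this gives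
\begin{equation}\label{eq:DD}
D+D'\le m+1 .
\end{equation}

\noindent
\textbf{Labels.} \emph{Let $r\ge1$ and let $z_0<z_1<\dots<z_r$ be consecutive elements of $E$ such that none of $z_1,\dots,z_r$ lies in $X\cap Y$ or carries a corner. Then $z_0,\dots,z_r$ all lie in $X\setminus Y$, or all lie in $Y\setminus X$.} Indeed, if $z_i\in Y\setminus X$ carries no corner, then $z_{i-1}\notin X$, so $z_{i-1}\in Y\setminus X$; the other case is symmetric.

In particular, \emph{two consecutive corners that are both not common have different types}. For let an $XY$-corner at $z$ be followed by a non-common corner at $z'$. The elements of $E$ between $z$ and $z'$ carry no corner, so they lie in $Y\setminus X$, as $z$ does. Hence $z'^-\notin X$, and the corner at $z'$ is a $YX$-corner. Similarly, between a $YX$-corner and a following $XY$-corner there are only elements of $X\setminus Y$.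

\begin{lemma}\label{lem:onecorner}
A short path blocks no common corner, and it blocks at most one corner modulo $p$.
\end{lemma}

\begin{proof}
The first part was noted above. Let a short path block the corners at $z<z'<z+p$. Apply Lemma~\ref{lem:sep} with $(lo,hi)=(z^-,z)$ and $(lo^*,hi^*)=(z'^-,z')$. For $\ell\le 0$ we have $z+\ell p\le z\le z'^-$, and for $\ell\ge1$ we have $z^-+\ell p\ge (z+p)^-\ge z'$. So \eqref{eq:sep} holds and $D+D'\ge m+3$, which contradicts \eqref{eq:DD}.
\end{proof}

\subsection{Cuts}

Corners alone are too few, so we need a second family. A \emph{cut} is a number $c\in\mathbb Z+\frac12$; its \emph{window} is $(c,c+p)$. Let $s_1<\dots<s_N$ and $t_1<\dots<t_N$ be the elements of $X$ and of $Y$ in the window. The \emph{pairs of the cut} are $(s_w,t_w)$, $1\le w\le N$. Let $\mu_X(c,s)$ be the number of integers in $(c,s]$ that are not in $X$, and define $\mu_Y$ similarly. For $s,t$ in the window these numbers lie in $[0,m-1]$. The intervals $(c,s_w]$ and $(c,t_w]$ contain $w+\mu_X(c,s_w)$ and $w+\mu_Y(c,t_w)$ integers, so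
\begin{equation}\label{eq:cutpair}
s_w-t_w=\mu_X(c,s_w)-\mu_Y(c,t_w),\qquad |s_w-t_w|\le m-1 .
\end{equation}
This is the merit of a cut: its pairs are close, and the distance is itself paid for with missing colors. Consequently a blocked corner and a blocked pair of a cut are hard to reconcile.

\begin{lemma}\label{lem:cutcorner}
Let a short path block the corner at $z^*$, and let $c$ be a cut.
\begin{itemize}
\item[(a)] If $z^{*-}<c<z^*$, the path blocks no pair of the cut.
\item[(b)] If no translate of the corner satisfies the condition in \textup{(a)}, choose the translate with $z^*$ in the window, so that $c<z^{*-}<z^*<c+p$. If the path blocks $(s_w,t_w)$, then this pair \emph{straddles} the corner: $\min(s_w,t_w)\le z^{*-}$ and $\max(s_w,t_w)\ge z^*$.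
\end{itemize}
\end{lemma}

\begin{proof}
The corner is not common by Lemma~\ref{lem:onecorner}; put $lo^*=z^{*-}$, $hi^*=z^*$ and $D^*=z^*-z^{*-}$. Let $(s,t)=(s_w,t_w)$ be blocked and, in case (b), not straddling. Let $lo\le hi$ be the elements of $\{s,t\}$ and $D=hi-lo$. We show that \eqref{eq:sep} holds, but that $D+D^*\le m$; this contradicts Lemma~\ref{lem:sep}.

\emph{Separation.} In case (b), for $\ell=0$: the pair does not straddle and $E\cap(z^{*-},z^*)=\emptyset$, so $lo\ge z^*$ or $hi\le z^{*-}$. For $\ell\ge1$, $lo+\ell p>c+p>z^*$. For $\ell\le-1$, $hi+\ell p<c<z^{*-}$. In case (a), for $\ell\ge0$ the element $lo+\ell p$ of $E$ exceeds $c>z^{*-}$, so it is at least $z^*$; for $\ell\le-1$ we have $hi+\ell p<c<z^*$, so $hi+\ell p\le z^{*-}$.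

\emph{Distance.} As $(s,s)$ is never blocked, $s\ne t$. Let $s>t$; the case $t>s$ is the same with $X$ and $Y$ exchanged. Then $D=\mu_X(c,s)-\mu_Y(c,t)$ by \eqref{eq:cutpair}. The $D^*-1$ integers of $(z^{*-},z^*)$ are neither in $X$ nor in $Y$. In case (b) with $hi=s\le z^{*-}$, they lie in the window but outside $(c,s]$, so $\mu_X(c,s)\le (m-1)-(D^*-1)$. In case (b) with $lo=t\ge z^*$, they lie in $(c,t]$, so $\mu_Y(c,t)\ge D^*-1$. In case (a) let $g_1$ of them be larger than $c$ and $g_2$ smaller. As $t\ge z^*$, the former lie in $(c,t]$, so $\mu_Y(c,t)\ge g_1$. As $s<c+p<z^*+p$, we have $s\le z^{*-}+p$, so the latter, shifted by $p$, lie in the window beyond $s$, and $\mu_X(c,s)\le m-1-g_2$. In all cases $D\le (m-1)-(D^*-1)=m-D^*$.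
\end{proof}

Next we show that a short path cannot block all pairs of a cut. For $\sigma$ in the middle list put
\begin{equation}\label{eq:F}
F(\sigma)=(\sigma+h,\ \sigma+p-h),
\end{equation}
an interval of $2q-1$ integers. Then $\sigma$ conflicts with $x\in\mathbb Z$ iff $x\in F(\sigma)+p\mathbb Z$, and the path blocks $(x,y)$ iff for every $\sigma$ at least one of $x,y$ lies in $F(\sigma)+p\mathbb Z$. For a given cut and an interval $F$ of $2q-1$ integers, say that $F$ \emph{covers} the index $w$ if $s_w$ or $t_w$ lies in $F+p\mathbb Z$.

Since $2q-1<p$, after a translation by a multiple of $p$ exactly one of two things happens. Either $F$ lies \emph{inside} the window, and then $F$ is the part of the window met by $F+p\mathbb Z$. Or $F$ \emph{wraps}: $\min F<c<\max F$. Then $F+p\mathbb Z$ meets the window in the initial segment $I_1=(c,\max F]$ and the final segment $I_2=[\min F+p,\,c+p)$, which are disjoint.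

\begin{lemma}\label{lem:wrap}
Suppose $F$ wraps. Let $s_1,\dots,s_i$ and $t_1,\dots,t_l$ be the elements of $X$ and $Y$ in $I_1$, let $s_{i'+1},\dots,s_N$ and $t_{l'+1},\dots,t_N$ be those in $I_2$, and put $r=\max(i,l)$, $r'=\min(i',l')$. Then $F$ covers $w$ iff $w\le r$ or $w>r'$, and $r<r'$. In particular some index is not covered.
\end{lemma}

\begin{proof}
The first statement is the definition of covering. For $r<r'$ we exclude four inequalities. If $i'\le i$ or $l'\le l$, then $F+p\mathbb Z$ contains all of $X$ or all of $Y$, that is, $N>2q-1$ incongruent integers, a contradiction. If $l'\le i$, then $F$ contains $s_1,\dots,s_i$, which are larger than $c$, and $t_{l'+1}-p,\dots,t_N-p$, which are smaller than $c$. These are $i+N-l'\ge N$ integers, a contradiction. The inequality $i'\le l$ is excluded in the same way with $X$ and $Y$ exchanged. The index $r+1\le r'$ is not covered.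
\end{proof}

\begin{lemma}[Cut lemma]\label{lem:cut}
A short path does not block all $N$ pairs of a cut.
\end{lemma}

\begin{proof}
Suppose it does, and let $S$ be its middle list. For each $\sigma\in S$ the interval $F=F(\sigma)$ covers all indices. By Lemma~\ref{lem:wrap} it does not wrap, so we may translate it into the window. The indices $w$ with $s_w\in F$ form an interval in $\{1,\dots,N\}$, as do those with $t_w\in F$. Each of these index intervals has at most $2q-1<N$ elements, and together they cover $\{1,\dots,N\}$. One of them contains $1$, hence not $N$; so the other contains $N$, hence not $1$. Thus either $s_1,t_N\in F$, or $t_1,s_N\in F$.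

If the first alternative occurs for one $\sigma$ and the second for another, then $t_N-s_1\le 2q-2$ and $s_N-t_1\le 2q-2$. But $(t_N-s_1)+(s_N-t_1)=(t_N-t_1)+(s_N-s_1)\ge 2(N-1)=4q$, a contradiction. So the same alternative occurs for all $\sigma$, and all $\sigma\in S$ conflict with $s_1$, or all conflict with $t_1$. Hence $|S|\le 2q-1<N$ modulo $p$, a contradiction.
\end{proof}

\subsection{Two opposite corners, and the case $k=1$}\label{sec:k1}

The extreme situation is that, going once around the circle, one meets first all of $X$ and then all of $Y$.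

\begin{lemma}\label{lem:opposite}
Suppose there are exactly two corners modulo $p$, neither of them common, and that they are blocked by two different short paths. Then one is a $YX$-corner and the other an $XY$-corner. Cut at $c=z-\frac12$, where $z$ carries the $YX$-corner. Then
\begin{equation}\label{eq:order}
s_1<\dots<s_N<t_1<\dots<t_N<s_1+p,
\end{equation}
the corners are $(s_1,\,t_N-p)$ and $(s_N,t_1)$, and neither of the two short paths blocks a pair of the cut.
\end{lemma}

\begin{proof}
There is no common corner, so $X\cap Y=\emptyset$. By the statement on labels the two corners have different types, and from $z$ on all elements of $E$ are in $X$ up to the $XY$-corner, and then all are in $Y$ up to $z+p$. This gives \eqref{eq:order} and the description of the corners.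

The short path that blocks $(s_1,t_N-p)$ blocks no pair of the cut, by Lemma~\ref{lem:cutcorner}(a). Suppose the other one, which blocks $(s_N,t_1)$, also blocks $(s_w,t_w)$. Then it blocks $(s_w+p,t_w)$. Apply Lemma~\ref{lem:sep} with $(lo,hi)=(s_N,t_1)$ and $(lo^*,hi^*)=(t_w,\,s_w+p)$. For $\ell\le0$ we have $t_1+\ell p\le t_w$; for $\ell\ge1$ we have $s_N+\ell p\ge s_w+p$. So $(t_1-s_N)+(s_w+p-t_w)\ge m+3$. But this sum equals $p-(s_N-s_w)-(t_w-t_1)\le p-(N-w)-(w-1)=p-2q=m$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} for $k=1$]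
Now all three paths are short. If there is $z\in X\cap Y$, no path blocks $(z,z)$. Let $X\cap Y=\emptyset$. The corners occur where the label ($X$ or $Y$) changes along $E$, so their number modulo $p$ is even and at least $2$. Suppose every pair of $X\times Y$ is blocked. Each corner is blocked by some path and each path blocks at most one corner (Lemma~\ref{lem:onecorner}). So there are at most three corners, hence exactly two, and they are blocked by two different paths. By Lemma~\ref{lem:opposite} these two paths block no pair of a certain cut, so the third path blocks all of its pairs. This contradicts Lemma~\ref{lem:cut}.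
\end{proof}

\emph{From now on $k\ge2$.} The two short paths keep all the properties proved in this section. What has to be understood is the long path.

\section{The long path}\label{sec:long}

\subsection{Reachable colors}

Let $u_0u_1\dots u_r$ ($r\ge1$) be a path in $G$, and let $S_i$ be the list of $u_i$ for $1\le i\le r-1$. Let $x$ be a point of the lattice of $u_0$ and let $1\le i\le r$. A point $y$ of the lattice of $u_i$, in the list of $u_i$ or not, is \emph{connected} to $x$ along $u_0\dots u_i$ if $u_1,\dots,u_{i-1}$ can be colored from their lists so that, with $x$ at $u_0$ and $y$ at $u_i$, the colors of adjacent vertices are compatible. This relation between $x$ and $y$ does not depend on the direction in which the path is traversed. A color $\sigma\in S_i$ that is connected to $x$ is called \emph{reachable} from $x$.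

For a list $S$ write
\[
\mathrm{up}_S(a)=\min S\cap[a,\infty),\qquad \mathrm{down}_S(b)=\max S\cap(-\infty,b],
\]
and put $a_0=x-h$, $b_0=x+h$ and
\[
a_i=\mathrm{up}_{S_i}(a_{i-1})-h,\qquad b_i=\mathrm{down}_{S_i}(b_{i-1})+h\qquad(1\le i\le r-1).
\]

\begin{lemma}\label{lem:reach}
For $0\le i\le r-1$ we have $b_i-a_i\ge m$, and the points of the lattice of $u_{i+1}$ that are connected to $x$ are exactly those of $[a_i,b_i]+p\mathbb Z$. Each of $u_1,\dots,u_{r-1}$ has a reachable color. The points of the lattice of $u_r$ that are not connected to $x$ form a set $V+p\mathbb Z$, where $V$ is a (possibly empty) interval of at most $2q-1$ points.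
\end{lemma}

\begin{proof}
A compatible coloring lifts to a walk that starts at $x$ and has steps of absolute value at most $h$; we work with these walks. For $i=0$ the claim is clear. If it holds for $i-1$, then $[a_{i-1},b_{i-1}]$ has at least $m+1$ points, so it meets $S_i$ by Lemma~\ref{lem:M}. The reachable colors of $u_i$ are, modulo $p$, the elements of $S_i\cap[a_{i-1},b_{i-1}]$, the smallest being $\mathrm{up}_{S_i}(a_{i-1})$ and the largest $\mathrm{down}_{S_i}(b_{i-1})$. Consecutive ones differ by at most $m=2h$, so the union of the intervals $[s-h,s+h]$ over these $s$ is $[a_i,b_i]$, and $b_i-a_i\ge 2h=m$. Finally, take $V=(b_{r-1},\,a_{r-1}+p)$, which has at most $p-m-1=2q-1$ points.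
\end{proof}

For the long path, from $u_0=u$ to $u_{2k}=v$, put $n=2k-1$ and $A(x)=a_n$, $B(x)=b_n$. The functions $A,B:\mathbb Z\to\mathbb Z$ are nondecreasing and commute with translation by $p$. The long path does not block $(x,y)$ iff $y+\ell p\in[A(x),B(x)]$ for some $\ell$, and $B(x)-A(x)\ge m$. With the \emph{drifts} $\lambda_i(x)=\mathrm{up}_{S_i}(a_{i-1})-a_{i-1}\ge0$ and $\rho_i(x)=b_{i-1}-\mathrm{down}_{S_i}(b_{i-1})\ge 0$ we have
\begin{equation}\label{eq:drift}
\sum_{i=1}^n\lambda_i(x)=A(x)-x+km,\qquad \sum_{i=1}^n\rho_i(x)=x+km-B(x),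
\end{equation}
because each of the $2k$ edges contributes a step $-h$ to $A$ and $+h$ to $B$.

\begin{example}\label{ex:drift}
A long path can block two equal colors. Let $q=3$, $p=10$, so $N=7$, $m=4$, $h=2$, and let $k=2$. (As $p/2=5$ is an integer, all lattices are $\mathbb Z$.) Modulo $10$, let $S_1$ miss $\{8,9,0\}$, let $S_2$ miss $\{9,0,1\}$ and let $S_3$ miss $\{0,1,2\}$. Start at $x=0$. Then $[a_0,b_0]=[-2,2]$ and the reachable colors of $u_1$ are $1,2$; so $[a_1,b_1]=[-1,4]$ and $u_2$ can have $2,3,4$; so $[a_2,b_2]=[0,6]$ and $u_3$ can have $3,4,5,6$; so $[A(0),B(0)]=[1,8]$. No number congruent to $0$ lies there, and the pair $(0,0)$ is blocked. All drifts $\lambda_i(0)$ equal $3=m-1$, the largest possible value: the missing colors push the left end to the right at every step.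
\end{example}

\begin{definition}
Let the long path block $(x,y)$. The \emph{type} of $(x,y)$ is the unique integer $j$ with
\begin{equation}\label{eq:type}
B(x)<y+jp<A(x)+p .
\end{equation}
\end{definition}

Such a $j$ exists: take $j$ minimal with $y+jp>B(x)$; then $y+(j-1)p\le B(x)$ is not in $[A(x),B(x)]$, so it is less than $A(x)$. It is unique, because $y+jp>B(x)\ge A(x)$ excludes $y+(j+1)p<A(x)+p$. Conversely, if \eqref{eq:type} holds for some $j$, then $(x,y)$ is blocked. The type does not change if $(x,y)$ is translated by $(p,p)$. For a blocked pair $(x,y)$ of type $j$, \eqref{eq:type} says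
\begin{equation}\label{eq:typeAB}
A(x)\ge y+(j-1)p+1,\qquad B(x)\le y+jp-1,\qquad A(x)+p-B(x)\ge 2 .
\end{equation}
In the example, $(0,0)$ has type $1$. Type at least $1$ requires $A(x)>y$, an upward drift; type at most $0$ requires $B(x)<y$, a downward drift.

\subsection{Contraction}

We compare the left end of the set reached from $x'$ with the right end of the set reached from $x$. As long as there is a gap between them, it shrinks by at least $1$ at each interior vertex: the two steps $\pm h$ close it by $m$, and the missing colors reopen it by at most $m-1$. This is where lists of size $2q+1$, rather than $2q$, are used.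

\begin{lemma}[Contraction]\label{lem:contract}
\textup{(a)} If $x'\le x+p$ and $A(x')>B(x)$, then $A(x')-B(x)\le x'-x-m-n$.

\textup{(b)} If $x\le x'$ and $A(x)+p>B(x')$, then $A(x)+p-B(x')\le 2q-n-(x'-x)$.

\textup{(c)} Let $x'-x\ge2q$. If the long path blocks some pair $(x',y')$, then $A(x)<A(x')$. If it blocks some pair $(x,y)$, then $B(x)<B(x')$.
\end{lemma}

\begin{proof}
(a) Let $d_i=a_i(x')-b_i(x)$, so $d_0=x'-x-m\le p-m=2q$. We show $d_i\le\max(d_0-i,0)$ by induction on $i$; for $i=n$ this gives (a). The case $i=0$ is clear. Let $i\ge1$, $a=a_{i-1}(x')$, $b=b_{i-1}(x)$, $S=S_i$. By induction $a-b=d_{i-1}\le\max(d_0,0)\le p-m$.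

\emph{Case $a\le b$.} If $S\cap[a,b]\ne\emptyset$, then $\mathrm{up}_S(a)\le\mathrm{down}_S(b)$ and $d_i\le-m$. Otherwise $\mathrm{down}_S(b)<\mathrm{up}_S(a)$ are consecutive in $S$, and $d_i=\mathrm{up}_S(a)-\mathrm{down}_S(b)-m\le0$ by Lemma~\ref{lem:M}(b).

\emph{Case $0<a-b\le p-m$.} The intervals $[a,\mathrm{up}_S(a))$ and $(\mathrm{down}_S(b),b]$ are $S$-free. Suppose $c'$ in the first and $c$ in the second are congruent, $c'=c+\ell p$. Since $c'\ge a>b\ge c$, we have $\ell\ge1$. The intervals $[a,\mathrm{up}_S(a))-\ell p$ and $(\mathrm{down}_S(b),b]$ share $c$, so their union is $S$-free, and it contains $[a-\ell p,b]$. Hence $b-a+\ell p+1\le m-1$, that is, $a-b\ge \ell p-m+2>p-m$, a contradiction. So all points of the two intervals are pairwise incongruent, and by Lemma~\ref{lem:M}(a) there are at most $m-1$ of them. Therefore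
\[
d_i=(a-b)+(\mathrm{up}_S(a)-a)+(b-\mathrm{down}_S(b))-m\le d_{i-1}-1 .
\]
As $d_{i-1}>0$, the induction hypothesis gives $d_{i-1}\le d_0-(i-1)$, so $d_i\le d_0-i$.

(b) Apply (a) to $x+p\le x'+p$, using $A(x+p)=A(x)+p$ and $p-m=2q$.

(c) If $(x',y')$ is blocked and $A(x)=A(x')$, then $A(x)+p-B(x')\ge 2$ by \eqref{eq:typeAB}, while (b) bounds it by $2q-n-2q<0$. So $A(x)\ne A(x')$; use monotonicity. If $(x,y)$ is blocked and $B(x)=B(x')$, then $A(x)+p-B(x')=A(x)+p-B(x)\ge2$ gives the same contradiction.
\end{proof}

\begin{lemma}[Comparison of types]\label{lem:types}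
Let the long path block $(x,y)$ and $(x',y')$, of types $j<j'$. If $x'\le x+p$ and $y'\ge y$, then $(x'-y')-(x-y)\ge m+n+2$.
\end{lemma}

\begin{proof}
By \eqref{eq:typeAB}, $A(x')\ge y'+(j'-1)p+1\ge y'+jp+1$ and $B(x)\le y+jp-1$. So $A(x')-B(x)\ge y'-y+2>0$, and Lemma~\ref{lem:contract}(a) gives $y'-y+2\le x'-x-m-n$.
\end{proof}

\subsection{Merging}

If two starting points both drift upward strongly, there are not enough missing colors for two independent drifts.

\begin{lemma}[Merging]\label{lem:merge}
\textup{(a)} If $A(x)>y$, $A(x')>y'$ and $(x-y)+(x'-y')\le m+1$, then $A(x)\equiv A(x')$.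

\textup{(b)} If $B(x)<y$, $B(x')<y'$ and $(y-x)+(y'-x')\le m+1$, then $B(x)\equiv B(x')$.
\end{lemma}

\begin{proof}
(a) Suppose that for some $i$ the $S_i$-free intervals $[a_{i-1}(x),\mathrm{up}_{S_i}(a_{i-1}(x)))$ and $[a_{i-1}(x'),\mathrm{up}_{S_i}(a_{i-1}(x')))$ contain congruent points. After translating $x'$ by a multiple of $p$ they share a point, and both right ends are the smallest element of $S_i$ above this point. So $a_i(x)\equiv a_i(x')$, and from there on the two recursions agree modulo $p$; hence $A(x)\equiv A(x')$. Therefore, if $A(x)\not\equiv A(x')$, Lemma~\ref{lem:M}(a) gives $\lambda_i(x)+\lambda_i(x')\le m-1$ for every $i$, and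
\[
\sum_i\lambda_i(x)+\sum_i\lambda_i(x')\le n(m-1)=2km-m-2k+1 .
\]
But by \eqref{eq:drift} the left side is $A(x)-x+A(x')-x'+2km\ge 2km+2-(m+1)=2km-m+1$, a contradiction. (b) is the mirror image, with $\rho_i$ and $B$ in place of $\lambda_i$ and $A$.
\end{proof}

\section{Two impossible configurations}\label{sec:two}

From now on we assume, for contradiction:
\begin{equation}\label{eq:assume}
k\ge2,\ \text{and every $(x,y)\in X\times Y$ is blocked by at least one of the three paths.}
\end{equation}
Then common corners are blocked by the long path, since short paths never block them. We exclude two configurations in which the short paths take care of too many corners.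

\begin{proposition}\label{prop:opposite}
It is impossible that there are exactly two corners modulo $p$ and that each of them is blocked by a short path.
\end{proposition}

\begin{proof}
Suppose this happens. By Lemma~\ref{lem:onecorner} the corners are not common and are blocked by different short paths. By Lemma~\ref{lem:opposite} there is a cut with \eqref{eq:order} none of whose pairs is blocked by a short path. So the long path blocks all pairs $(s_w,t_w)$. We imitate the proof of Lemma~\ref{lem:cut} at each interior vertex of the long path.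

For $1\le i\le n$ and $\sigma\in S_i$ let $\mathcal X(\sigma)$ be the set of indices $w$ such that $\sigma$ is not connected to $s_w$ along $u_0\dots u_i$, and let $\mathcal Y(\sigma)$ be the set of $w$ such that $\sigma$ is not connected to $t_w$ along $u_i\dots u_{2k}$. As all pairs are blocked, $\mathcal X(\sigma)\cup\mathcal Y(\sigma)=\{1,\dots,N\}$.

\emph{$\mathcal X(\sigma)$ and $\mathcal Y(\sigma)$ are intervals of indices with fewer than $N$ elements.} By Lemma~\ref{lem:reach}, applied to the path $u_i\dots u_0$ and the starting point $\sigma$, the integers that are not connected to $\sigma$ form $V+p\mathbb Z$, where $V$ is an interval of at most $2q-1$ integers. If two different translates of $V$ met $[s_1,s_N]$, the left one of them would contain a point $\ge s_1$ and a point $\le s_N-p$, hence all of $[s_N-p,s_1]$. Then a translate of $V$ would contain $[s_N,s_1+p]\supset[t_1,t_N]$, which has more than $2q-1$ integers, a contradiction. So at most one translate meets $[s_1,s_N]$, and the claim for $\mathcal X(\sigma)$ follows, as $2q-1<N$. For $\mathcal Y(\sigma)$ argue in the same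 way with $[t_1,t_N]$: here a translate of $V$ would contain $[t_N-p,t_1]\supset[s_1,s_N]$.

As in the proof of Lemma~\ref{lem:cut}, for each $\sigma$ exactly one of the following holds:
\[
(+)\quad 1\in\mathcal X\setminus\mathcal Y,\ N\in\mathcal Y\setminus\mathcal X;\qquad\qquad
(-)\quad 1\in\mathcal Y\setminus\mathcal X,\ N\in\mathcal X\setminus\mathcal Y .
\]
This splits $S_i$ into $S_i^+$ and $S_i^-$. By Lemma~\ref{lem:reach} some $\sigma\in S_i$ is reachable from $s_1$; it lies in $S_i^-$. Some $\sigma\in S_i$ is reachable from $s_N$; it lies in $S_i^+$. So all these sets are nonempty.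

Since $n\ge3$, both $u_1$ and $u_2$ are interior vertices. If $\sigma\in S_1^+$ and $\sigma'\in S_2^-$ were compatible, we could connect $s_N$ to $\sigma$, $\sigma$ to $\sigma'$ and $\sigma'$ to $t_N$, and $(s_N,t_N)$ would not be blocked. If $\sigma\in S_1^-$ and $\sigma'\in S_2^+$ were compatible, $(s_1,t_1)$ would not be blocked. So $S_1^+$ conflicts completely with $S_2^-$, and $S_1^-$ with $S_2^+$.

\emph{If two nonempty sets $C,C'$ of residues conflict completely, then $|C|+|C'|\le 2q$.} The residues compatible with some element of $C$ form, up to a shift, $C+\{0,1,\dots,m\}$. If $T$ is a nonempty proper subset of the residues, then $T+1\not\subset T$, so $|T+\{0,1\}|\ge|T|+1$. Hence $|C+\{0,\dots,m\}|\ge\min(p,|C|+m)$. The residues in question avoid $C'\neq\emptyset$, so $|C'|\le p-m-|C|=2q-|C|$.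

Counting modulo $p$ we get $2N=(|S_1^+|+|S_2^-|)+(|S_1^-|+|S_2^+|)\le 4q$, a contradiction.
\end{proof}

The second configuration has two neighboring corners that escape the long path, with further corners elsewhere. The idea is to cut at each of the two corners. Each cut yields a pair that only the long path can block, and comparing these two pairs shows that the long path blocks one of the two corners after all.

\begin{proposition}\label{prop:consecutive}
If there are at least three corners modulo $p$, then of any two consecutive corners at least one is blocked by the long path.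
\end{proposition}

\begin{proof}
Suppose two consecutive corners are not blocked by the long path. By \eqref{eq:assume} each is blocked by a short path, so they are not common, and by Lemma~\ref{lem:onecorner} the two short paths are different. By the statement on labels the types of the two corners differ. Interchanging $u$ and $v$ (and reversing the long path) interchanges $X$ with $Y$ and the types $XY$ and $YX$, and it keeps all the assumptions. So we may assume that an $XY$-corner $(x_1,y_1)$ is followed by a $YX$-corner $(x_2,y_2)$, with only elements of $Y\setminus X$ between: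
\[
x_1<y_1\le y_2<x_2<y_1+p ,
\]
and $x_2$ is the successor of $x_1$ in $X$. Let path~$a$ be the short path that blocks $(x_1,y_1)$, and path~$b$ the one that blocks $(x_2,y_2)$.

\emph{The remaining elements.} Let $\delta$ be the number of elements of $Y$ in $[y_1,y_2]$. A third corner is attached to some $z\in(x_2,y_1+p)$. If it is common or $XY$, then $z\in Y$. If it is $YX$, then $z^-\in Y$ and $z^-\ge x_2$, hence $z^->x_2$ as $x_2\notin Y$. So $Y$ has an element in $(x_2,y_1+p)$, and $N-\delta\ge1$. Let $s_1=x_2<\dots<s_N=x_1+p$ be the elements of $X$ in $[x_2,x_1+p]$, let $\eta_1<\dots<\eta_{N-\delta}$ be those of $Y$ in $(y_2,y_1+p)$, and put $\eta=\eta_1$, $\eta'=\eta_{N-\delta}$. As $E\cap(y_2,x_2)=\emptyset$, $x_2\notin Y$ and $E\cap(x_1+p,y_1+p)=\emptyset$,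
\[
s_1<\eta\le\eta'\le s_N .
\]
No integer of $[s_1,\eta)\cup(\eta',s_N]$ is in $Y$, and $s_N-s_1<p$, so by Lemma~\ref{lem:M}
\begin{equation}\label{eq:etas}
(\eta-s_1)+(s_N-\eta')\le m-1 .
\end{equation}

\emph{Two pairs blocked by the long path.} Cut at $y_1-\frac12$. The pairs are $(s_w,t_w)$ with $t_1=y_1,\dots,t_\delta=y_2$ and $t_{\delta+i}=\eta_i$. By Lemma~\ref{lem:cutcorner}, path~$a$ blocks none of them, and path~$b$ blocks only pairs straddling $(x_2,y_2)$. As all $s_w\ge x_2$, these have $t_w\le y_2$, that is, $w\le\delta$. So the pair with $w=N$, which is $(s_N,\eta')$, is blocked by the long path. Now cut at $x_2-\frac12$. The pairs are $(s_w,t'_w)$ with $t'_w=\eta_w$ for $w\le N-\delta$, followed by the elements of $Y$ in $[y_1+p,y_2+p]$. Here path~$b$ blocks none, and path~$a$ only pairs straddling $(x_1+p,y_1+p)$. As all $s_w\le x_1+p$, these have $t'_w\ge y_1+p$, that is, $w>N-\delta$. So the pair with $w=1$, which is $(s_1,\eta)$, is blocked by the long path.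

\emph{The two types agree.} Let $j_1$ and $j_N$ be the types of $(s_1,\eta)$ and $(s_N,\eta')$. If $j_1<j_N$, Lemma~\ref{lem:types} gives $(s_N-\eta')+(\eta-s_1)\ge m+n+2$, against \eqref{eq:etas}. If $j_N<j_1$, apply Lemma~\ref{lem:types} to $(s_N,\eta')$ and $(s_1+p,\eta+p)$: it gives $(s_1-\eta)-(s_N-\eta')\ge m+n+2$, but the left side is at most $0$. So $j_1=j_N=:j$.

\emph{Case $j\ge1$.} By \eqref{eq:typeAB}, $A(s_1)>\eta$ and $A(s_N)>\eta'$, and $(s_1-\eta)+(s_N-\eta')\le m-1$ by \eqref{eq:etas} and $s_1<\eta$. So Lemma~\ref{lem:merge}(a) gives $A(s_N)\equiv A(s_1)$. As $A(s_1)\le A(s_N)\le A(s_1)+p$, we have $A(s_N)\in\{A(s_1),A(s_1)+p\}$. Since $s_N-s_1\ge 2q$ and $(s_N,\eta')$ is blocked, $A(s_N)\neq A(s_1)$ by Lemma~\ref{lem:contract}(c). So $A(s_N)=A(s_1)+p$, that is, $A(x_1)=A(s_1)$, and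
\[
B(x_1)=B(s_N)-p<\eta'-p+jp<y_1+jp<\eta+jp<A(s_1)+p=A(x_1)+p .
\]
So $(x_1,y_1)$ is blocked by the long path, a contradiction.

\emph{Case $j\le0$.} By \eqref{eq:typeAB}, $B(s_1)<\eta$ and $B(s_N)<\eta'$, and $(\eta-s_1)+(\eta'-s_N)\le m-1$ by \eqref{eq:etas} and $\eta'\le s_N$. So $B(s_N)\equiv B(s_1)$ by Lemma~\ref{lem:merge}(b), hence $B(s_N)\in\{B(s_1),B(s_1)+p\}$. As $(s_1,\eta)$ is blocked, $B(s_N)\ne B(s_1)$ by Lemma~\ref{lem:contract}(c). So $B(s_N)=B(s_1)+p$, and
\[
B(s_1)=B(s_N)-p<\eta'-p+jp<y_1+jp\le y_2+jp<\eta+jp<A(s_1)+p .
\]
So $(s_1,y_2)=(x_2,y_2)$ is blocked by the long path, a contradiction.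
\end{proof}

\section{The corners blocked by the long path}\label{sec:reduction}

\subsection{Existence and type}

\emph{Some corner is blocked by the long path.} Otherwise there is no common corner, so $X\cap Y=\emptyset$, and the corners occur where the label changes; there are at least two. Each is blocked by a short path, so by Lemma~\ref{lem:onecorner} there are exactly two. This contradicts Proposition~\ref{prop:opposite}.

\begin{lemma}\label{lem:sametype}
All corners blocked by the long path have the same type.
\end{lemma}

\begin{proof}
Let $(x,y)$ at $z$ and $(x',y')$ at $z'$ be such corners, $z<z'<z+p$, of types $j,j'$. Then $x\le x'\le x+p$ and $y\le y'\le y+p$. If $j<j'$, Lemma~\ref{lem:types} gives $(x'-y')-(x-y)\ge m+n+2$, while $D+D'\le m+1$ by \eqref{eq:DD}, a contradiction. If $j'<j$, apply this to the corners at $z'<z+p<z'+p$.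
\end{proof}

Let $j$ be the common type.

\smallskip
\emph{We may assume $j\ge1$.} The reflection $z\mapsto -z$ of all lists maps $\Lambda_0$ and $\Lambda_1$ to themselves and preserves all assumptions. It replaces $A(x),B(x)$ by $-B(-x),-A(-x)$. If $(x,y)$ is blocked with type $j$, then \eqref{eq:type} gives $-A(x)<-y+(1-j)p<-B(x)+p$, so $(-x,-y)$ is blocked with type $1-j$ after the reflection. It remains to see that the common type of the reflected situation is $1-j$, that is, that some corner blocked by the long path is again a corner after reflection. If $X\cap Y\ne\emptyset$, take a common corner; it is blocked by the long path, and its reflection is a common corner. If $X\cap Y=\emptyset$, the corners are the pairs of consecutive elements of $E$ with different labels, and this description is invariant. One of $j,1-j$ is at least $1$.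

\subsection{One short stretch}

Let $(x,y),(x',y')$ be corners blocked by the long path, distinct modulo $p$. As $j\ge1$, \eqref{eq:typeAB} gives $A(x)>y$ and $A(x')>y'$, and $(x-y)+(x'-y')\le D+D'\le m+1$ by \eqref{eq:DD}. So $A(x)\equiv A(x')$ by Lemma~\ref{lem:merge}(a). Hence we can choose representatives
\[
\gamma_i=(f_i,g_i)\ \text{ at }\ z_1<z_2<\dots<z_\nu
\]
of all corners modulo $p$ that are blocked by the long path, such that $A(f_i)=A^*$ is the same for all $i$. Moreover $z_\nu<z_1+p$. Otherwise $\nu>1$ and $z_\nu>z_1+p$, so $f_\nu\ge f_1+p$ and $A(f_\nu)\ge A^*+p$, a contradiction. So, modulo $p$, all corners blocked by the long path lie in the stretch $[z_1,z_\nu]$, which may also contain other corners. Put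
\[
\alpha=A^*-(j-1)p .
\]
By \eqref{eq:typeAB}, for all $i$,
\begin{equation}\label{eq:alpha}
\alpha\ge g_\nu+1\ge g_i+1,\qquad B(f_i)\le g_i+jp-1 .
\end{equation}
The next lemma shows that the stretch is short.

\begin{lemma}\label{lem:bridge}
If $x\le f_1$ and $A(x)=A^*$, then $(\alpha-g_1)+(f_1-x)\le 2q-n-1$. In particular $\alpha-g_1\le 2q-n-1$ and
\begin{equation}\label{eq:gshort}
g_\nu-g_1\le 2q-n-2 .
\end{equation}
\end{lemma}

\begin{proof}
By \eqref{eq:alpha}, $A(x)+p-B(f_1)\ge A^*+p-g_1-jp+1=\alpha-g_1+1>0$. Lemma~\ref{lem:contract}(b) bounds this by $2q-n-(f_1-x)$. For the last part take $x=f_1$ and use $g_\nu\le\alpha-1$.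
\end{proof}

\subsection{The outer part}

Corners at $z\in(z_\nu,z_1+p)$ are called \emph{outer corners}, elements of $E$ in $(z_\nu,z_1+p)$ \emph{outer elements}; the same names are used for their translates by multiples of $p$. No $z_i+\ell p$ lies in $(z_\nu,z_1+p)$, so outer corners are not blocked by the long path. Hence they are blocked by short paths and are not common, and by Lemma~\ref{lem:onecorner} there are at most two. No outer element is in $X\cap Y$. We need two facts.
\begin{equation}\label{eq:outerY}
\text{Some outer element is in } Y.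
\end{equation}
Indeed, by \eqref{eq:gshort}, $[g_1,g_\nu]$ contains fewer than $N$ elements of $Y$, so there is $y\in Y$ in $(g_\nu,g_1+p)$. As $g_\nu=\max Y\cap(-\infty,z_\nu]$, we have $y>z_\nu$; also $y<g_1+p\le z_1+p$.
\begin{equation}\label{eq:outerX}
\begin{aligned}
&\text{If $\gamma_1$ is common or $YX$, and $\gamma_\nu$ is common or $XY$,}\\
&\text{then some outer element is in } X.
\end{aligned}
\end{equation}
Indeed, in this case $f_1=z_1\ge g_1$ and $f_\nu\le g_\nu$. If no outer element is in $X$, all $N$ elements of $X$ in $[z_1,z_1+p)$ lie in $[f_1,f_\nu]$. So $2q\le f_\nu-f_1\le g_\nu-g_1$, which contradicts \eqref{eq:gshort}.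

\smallskip
\emph{There is an outer corner.} Suppose not. By \eqref{eq:outerY} and the statement on labels, all outer elements are in $Y\setminus X$, and so is $z_\nu$. So $\gamma_\nu$ is an $XY$-corner. The predecessor of $z_1+p$ is an outer element, not in $X$, so $\gamma_1$ is not an $XY$-corner. By \eqref{eq:outerX} some outer element is in $X$, a contradiction.

\emph{There are not two outer corners.} They would be consecutive and not blocked by the long path, and $\gamma_1$ is a third corner. This contradicts Proposition~\ref{prop:consecutive}.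

\smallskip
So there is \emph{exactly one outer corner}. Let \emph{path $1$} be a short path that blocks it, and path $2$ the other short path. Let the outer corner be $(x^*,y^*)$ at $z^*$, lifted so that $z_\nu-p<z^*<z_1$, and cut at
\[
c=z^*-\tfrac12 ,\qquad\text{so that}\qquad z^*<z_1\le z_\nu<z^*+p .
\]
By Lemma~\ref{lem:cutcorner}(a), \emph{path $1$ blocks no pair of this cut}. The letters $s_w,t_w$ now refer to this cut. The plan is to determine which pairs the long path can block and to derive a contradiction from the pairs that are left to path~2. There are two cases, according to the type of the outer corner.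

\section{The outer corner is an $XY$-corner}\label{sec:XY}

Let $z^*=y^*\in Y\setminus X$ and $x^*=z^{*-}\in X$. In this case the long path blocks no pair of the cut.

\emph{The order of the elements.} By the statement on labels, all elements of $E$ in $(z^*,z_1)$ are in $Y\setminus X$, as is $z^*$. So the predecessor of $z_1$ is in $Y\setminus X$, and $\gamma_1$ is common or $YX$; in particular $g_1\le f_1=z_1$.

We claim that $\gamma_\nu$ is a $YX$-corner. Suppose not; then $z_\nu\in Y$. If there were elements of $E$ in $(z_\nu,z^*+p)$, the last one would be $x^*+p\in X$. They carry no corner, so they and $z_\nu$ would all lie in $X\setminus Y$, a contradiction. So there are none, $x^*+p=z_\nu\in X\cap Y$, and $\gamma_\nu$ is common. All outer elements lie in $[z^*+p,z_1+p)$, so none is in $X$. This contradicts \eqref{eq:outerX}.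

Hence $z_\nu\in X\setminus Y$. The elements of $E$ in $(z_\nu,z^*+p)$, if any, end with $x^*+p\in X$, so they are all in $X\setminus Y$. Therefore, in the window of $c$,
\[
t_1=y^*,\qquad s_1=z_1=f_1,\qquad t_N=g_\nu,\qquad s_N=x^*+p<y^*+p
\]
(note that $g_\nu\ge y^*$, as $y^*<z_\nu$).

\begin{lemma}\label{lem:XYlong}
The long path blocks no pair $(s,t)=(s_w,t_w)$ of this cut.
\end{lemma}

\begin{proof}
Suppose it does, with type $j'$. Note that $f_1\le s<f_1+p$ and $y^*\le t\le g_\nu$.

\emph{Case $j'\le j-1$.} Then $t+(j-1)p-1\ge B(s)\ge A(s)\ge A(f_1)=A^*\ge g_\nu+(j-1)p+1$, but $t\le g_\nu$, a contradiction.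

\emph{Case $j'=j$.} Then $B(s)\le t+jp-1$, so by \eqref{eq:alpha} $A(f_1)+p-B(s)\ge g_\nu-t+2\ge (N-w)+2>0$. By Lemma~\ref{lem:contract}(b) this is at most $2q-n-(s-f_1)\le 2q-n-(w-1)$. So $2q+3\le 2q+1-n$, a contradiction.

\emph{Case $j'\ge j+1$.} Then $A(s)\ge t+jp+1$.

First, $A(s)\ne A^*$. Otherwise $\alpha\ge t+p+1$, so $\alpha-g_1>t+p-g_1>s_N-s_1\ge 2q$, using $t+p\ge y^*+p>s_N$ and $g_1\le s_1$. This contradicts Lemma~\ref{lem:bridge}. So $A(s)>A^*$.

Next, since $j\ge1$ we have $A(s)>t+p$ and $A(f_1)=A^*>g_1$. Moreover $(s-t-p)+(f_1-g_1)\le (m-1)-p+m=m-1-2q$, by \eqref{eq:cutpair} and because corners have $D\le m$. So Lemma~\ref{lem:merge}(a), applied to $(s,t+p)$ and $(f_1,g_1)$, gives $A(s)\equiv A^*$. From $A^*<A(s)\le A(f_1+p)=A^*+p$ we get $A(s-p)=A^*$, with $s-p<f_1$. Lemma~\ref{lem:bridge} with $x=s-p$ and $\alpha\ge g_\nu+1$ gives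
\[
s-p\ \ge\ f_1-g_1+g_\nu+2+n-2q\ \ge\ g_\nu+2+n-2q .
\]
By \eqref{eq:cutpair}, $t\ge s-(m-1)=(s-p)+2q+1\ge g_\nu+n+3>g_\nu$, a contradiction.
\end{proof}

Neither path~1 nor the long path blocks a pair of the cut, so path~2 blocks all of them. This contradicts Lemma~\ref{lem:cut}.

\section{The outer corner is a $YX$-corner}\label{sec:YX}

Let $z^*=x^*\in X\setminus Y$, $y^*=z^{*-}\in Y$, and $D^*=x^*-y^*\in[1,m]$.

\subsection{The order of the elements}

By the statement on labels, all elements of $E$ in $[z^*,z_1)$ are in $X\setminus Y$. So the predecessor of $z_1$ is in $X\setminus Y$, and $\gamma_1$ is common or $XY$; in particular $f_1\le g_1=z_1$. By \eqref{eq:outerY} there are outer elements of $Y$; they lie in $(z_\nu,z^*+p)$, so the last element of $E$ before $z^*+p$, which is $y^*+p$, is outer. By the statement on labels all elements of $E$ in $(z_\nu,z^*+p)$, and also $z_\nu$, lie in $Y\setminus X$. So $\gamma_\nu$ is an $XY$-corner and $g_\nu=z_\nu$. In the window of $c=x^*-\frac12$,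
\[
s_1=x^*,\qquad t_1=z_1=g_1,\qquad s_N=f_\nu,\qquad t_N=y^*+p,
\]
and $t_N$ is the last element of $E$ in the window. Let $f_1=s_\iota$. Since $f_1=\max X\cap(-\infty,z_1]$, the elements $s_{\iota+1},\dots,s_N$ are larger than $t_1=z_1$. Put
\[
\xi=\min\{x\in\mathbb Z: A(x)=A^*\}.
\]
We claim that
\begin{equation}\label{eq:chain}
s_1<\xi\le f_1\le g_1\le g_\nu<\alpha\le t_N .
\end{equation}
The middle inequalities are clear from the definitions and \eqref{eq:alpha}. As $s_N-s_1\ge2q$ and $(s_N,g_\nu)=\gamma_\nu$ is blocked by the long path, $A(s_1)<A(s_N)=A^*$ by Lemma~\ref{lem:contract}(c); so $\xi>s_1$. If $t_N<\alpha$, then $\alpha-g_1>t_N-t_1\ge2q$, which contradicts Lemma~\ref{lem:bridge}. Put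
\[
a=|X\cap(c,\xi)|,\qquad b=|Y\cap(c,\alpha)| .
\]
Thus $s_w<\xi$ iff $w\le a$, and $t_w<\alpha$ iff $w\le b$. By \eqref{eq:chain},
\begin{equation}\label{eq:ab}
1\le a\le\iota-1,\qquad 1\le b\le N-1 .
\end{equation}

\subsection{Which pairs the long path blocks}

The thresholds $\xi$ and $\alpha$ divide the relevant pairs into four quadrants, and the long path blocks only in two opposite ones. We show this for the cut $c$ and also for cuts slightly to the right of it.

\begin{lemma}\label{lem:quadrant}
Let $c'$ be a cut with $c\le c'<f_1$, and let $(s,t)$ be a pair of $c'$ with $s\in\{s_1,\dots,s_N\}$ and $t\in\{t_1,\dots,t_N\}$. If the long path blocks $(s,t)$, then either \textup{(i)} $s\ge\xi$ and $t<\alpha$, or \textup{(ii)} $s<\xi$ and $t>\alpha$.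
\end{lemma}

\begin{proof}
We first collect two inequalities: $|s-t|\le m-1$ by \eqref{eq:cutpair}, and
\begin{equation}\label{eq:extra}
(s-t)+(g_1-f_1)\le m .
\end{equation}
If $f_1=g_1$, \eqref{eq:extra} is clear. If $f_1<g_1$, then $\gamma_1$ is an $XY$-corner and the $g_1-f_1-1$ integers in $(f_1,g_1)$ are not in $E$. As $c'<f_1$ and $t\ge t_1=g_1$, they are counted by $\mu_Y(c',t)$, so $s-t=\mu_X(c',s)-\mu_Y(c',t)\le (m-1)-(g_1-f_1-1)$. Note also that $s,f_1,\xi$ lie in $[s_1,s_1+p)$, so they differ by less than $p$.

Let $j'$ be the type of $(s,t)$.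

\emph{Case $j'\ge j+1$.} Apply Lemma~\ref{lem:types} to $\gamma_1=(f_1,g_1)$ and $(s,t)$; this is allowed as $s\le f_1+p$ and $t\ge g_1$. It gives $(s-t)+(g_1-f_1)\ge m+n+2$, against \eqref{eq:extra}.

\emph{Case $j'=j$.} As $j\ge1$, $A(s)>t$ and $A(f_1)>g_1$. Moreover $(s-t)+(f_1-g_1)\le m-1$, as $f_1\le g_1$. By Lemma~\ref{lem:merge}(a), $A(s)\equiv A^*$, so $A(s)\in\{A^*-p,A^*,A^*+p\}$. Since $s\le s_N=f_\nu$, $A(s)\le A^*$. If $A(s)=A^*-p$, then \eqref{eq:type} gives $A^*>t+jp\ge g_1+jp>B(f_1)\ge A(f_1)=A^*$, a contradiction. So $A(s)=A^*$, hence $s\ge\xi$. By \eqref{eq:type}, $t+jp<A^*+p$, that is, $t<\alpha$. This is (i).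

\emph{Case $j'\le j-1$.} Then $B(s)\le t+(j-1)p-1$. Suppose first that $s\ge\xi$. Then $A(\xi+p)-B(s)\ge\alpha+p-t+1>0$, because $t\le t_N=y^*+p<g_\nu+p<\alpha+p$. By Lemma~\ref{lem:contract}(a), applied to $\xi+p\le s+p$, we get $\alpha+p-t+1\le\xi+p-s-m-n$, so $t-s\ge\alpha-\xi+m+n+1>m$, a contradiction. Suppose next that $s<\xi$ and $t\le\alpha$. Then $A(\xi)-B(s)\ge\alpha-t+1>0$, and Lemma~\ref{lem:contract}(a), applied to $\xi\le s+p$, gives again $t-s\ge\alpha-\xi+m+n+1>m$, a contradiction. So $s<\xi$ and $t>\alpha$. This is (ii).
\end{proof}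

In terms of ranks the thresholds are $a$ for $X$ and $b$ for $Y$. If $a=b$, no pair of the cut $c$ lies in quadrant (i) or (ii). If $b>a$, a few pairs are lost to the long path and we have to count. If $b<a$, we move the cut so that the two thresholds get the same rank.

\subsection{The case $b\ge a$}

For a pair $(s_w,t_w)$ of the cut $c$, (i) means $a<w\le b$, and (ii) would need $w\le a$ and $w>b$, which is impossible. Since path~1 blocks no pair, path~2 blocks $(s_w,t_w)$ for all
\[
w\in\mathcal W=\{1,\dots,a\}\cup\{b+1,\dots,N\}.
\]
If $a=b$, this contradicts Lemma~\ref{lem:cut}. Let $b>a$. Note that $1,N\in\mathcal W$ by \eqref{eq:ab}.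

\emph{A bound for $b-a$.} As $a+1\le\iota$, we have $\xi\le s_{a+1}\le f_1$, so $A(s_{a+1})=A^*$. As $t_b\le\alpha-1$ and $g_1=t_1$, Lemma~\ref{lem:bridge} with $x=s_{a+1}$ gives
\[
b\le t_b-t_1+1\le\alpha-g_1\le 2q-n-1-(f_1-s_{a+1})\le 2q-n-1-(\iota-a-1).
\]
So $b-a\le 2q-n-\iota$. In particular $\iota<N$. The elements $s_{\iota+1},\dots,s_N$ lie in $(t_1,s_N]$, hence
\[
U_1:=s_N-t_1\ge N-\iota\ge (b-a)+n+1=(b-a)+2k .
\]

\emph{Counting the middle list.} Let $S$ be the middle list of path~2, let $\sigma\in S$ and $F=F(\sigma)$ as in \eqref{eq:F}. Then $F$ covers all $w\in\mathcal W$. We use that for integers $e\le e'$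
\begin{equation}\label{eq:count}
\begin{aligned}
&\text{at most $\max(0,\,2q-1-(e'-e))$ residues $\sigma$ are such that}\\
&\text{some translate of $F(\sigma)$ by a multiple of $p$ contains $e$ and $e'$,}
\end{aligned}
\end{equation}
because an interval of $2q-1$ integers containing $e$ and $e'$ has its minimum in $[e'-2q+2,\,e]$, and the interval determines the residue of $\sigma$.

\emph{$F$ inside the window.} $F$ contains one of $s_1,t_1$ and one of $s_N,t_N$. It does not contain both elements of $\{s_1,s_N\}$ or of $\{t_1,t_N\}$, as their distance is at least $2q$; nor of $\{s_1,t_N\}$, whose distance is $p-D^*\ge p-m=2q$. So $t_1,s_N\in F$, and by \eqref{eq:count} there are at most $\max(0,2q-1-U_1)$ such $\sigma$ modulo $p$.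

\emph{$F$ wraps.} Let $r<r'$, $I_1$, $I_2$ be as in Lemma~\ref{lem:wrap}. Put $e^+=\min(s_a,t_a)$ and $e^-=\max(s_{b+1},t_{b+1})$. If $e^+\notin I_1$, then neither $s_a$ nor $t_a$ is in the initial segment $I_1$, so $r<a$. Then $r+1\in\mathcal W$ is covered, so $r+1>r'$, a contradiction. If $e^-\notin I_2$, then neither $s_{b+1}$ nor $t_{b+1}$ is in the final segment $I_2$, so $r'\ge b+1$. Then $r'\in\mathcal W$ is covered, so $r'\le r$, a contradiction. Hence $F$ contains $e^+$ and $e^--p<c<e^+$, and by \eqref{eq:count} there are at most $\max(0,2q-1-U_2)$ such $\sigma$ modulo $p$, where $U_2=e^+-(e^--p)\ge1$. At least $a$ elements of one list lie in $[x^*,e^+]$, and at least $N-b$ elements of one list lie in $[e^-,y^*+p]$. So $e^+\ge x^*+a-1$ and $e^-\le y^*+p-(N-b-1)$, whence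
\[
U_2\ge D^*+N-2-(b-a)\ge 2q-(b-a).
\]

Altogether $|S|\le\max(0,2q-1-U_1)+\max(0,2q-1-U_2)$ modulo $p$. If one of the two terms is $0$, then $|S|\le2q-2$, as $U_1,U_2\ge1$. Otherwise $|S|\le 4q-2-U_1-U_2\le 2q-2-2k$. Both contradict $|S|=2q+1$.

\subsection{The case $b<a$}

Put $\tau=a-b$. By \eqref{eq:ab}, $1\le\tau\le a-1\le\iota-2$. Move the cut to $c'=s_{\tau+1}-\frac12$; then $c<c'<s_\iota=f_1$. Since $s_{\tau+1}<f_1\le t_1$ and $t_N<c+p<c'+p$, the new window contains $t_1,\dots,t_N$. With $N'=N-\tau$, the pairs of the cut $c'$ are $(s_{\tau+w},t_w)$ for $w\le N'$ and $(s_{w-N'}+p,\,t_w)$ for $w>N'$.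

\emph{Path 1.} In this window the outer corner appears as $(s_1+p,t_N)$, with $c'<t_N<s_1+p<c'+p$. By Lemma~\ref{lem:cutcorner}(b), path~1 blocks only pairs that straddle it. As $t_w\le t_N$, the $X$-element of such a pair is at least $s_1+p$, so $w>N'$.

\emph{The long path.} Let $w\le N'$. Lemma~\ref{lem:quadrant} applies to $(s_{\tau+w},t_w)$. Alternative (i) needs $\tau+w>a$, that is, $w>b$, and also $w\le b$. Alternative (ii) needs $\tau+w\le a$, that is, $w\le b$, and also $w>b$. So the long path does not block this pair.

Hence \emph{path $2$ blocks $(s_{\tau+w},t_w)$ for all $1\le w\le N'$.} Let $S$ be its middle list and $\sigma\in S$.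

\emph{Claim: if $t_1\notin F(\sigma)+p\mathbb Z$, then $s_N\in F(\sigma)+p\mathbb Z$ and $s_N<t_1$.} As $(s_{\tau+1},t_1)$ is blocked, $s_{\tau+1}\in F(\sigma)+p\mathbb Z$. Let $F$ be the translate of $F(\sigma)$ that contains $s_{\tau+1}$. As $s_{\tau+1}<t_1\notin F$, we have $\max F<t_1$. Let $\omega\ge1$ be the largest number with $\omega\le N'$ and $s_{\tau+1},\dots,s_{\tau+\omega}\in F$. If $\omega=N'$, then $s_N\in F$ and $s_N\le\max F<t_1$, as claimed.

Let $\omega<N'$; we derive a contradiction. Since $s_{\tau+1}$ is the first integer of the window $(c',c'+p)$ and $F$ has $2q-1<p$ elements, the points of $F+p\mathbb Z$ in this window lie in $F$ or in the (possibly empty) final segment $K=(F+p)\cap(c',c'+p)$. Both $s_{\tau+\omega+1}$ and $t_{\omega+1}$ are larger than $\max F$, and one of them lies in $F+p\mathbb Z$; so one of them lies in $K$. If $s_{\tau+\omega+1}\in K$, then all later elements of $X$ in the window are in $K$ too, so $X\subset F+p\mathbb Z$ and $N\le2q-1$, a contradiction. If $t_{\omega+1}\in K$, then $F+p\mathbb Z$ contains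
\[
s_{\tau+1}<\dots<s_{\tau+\omega}<t_{\omega+1}<\dots<t_N<s_1+p<\dots<s_\tau+p ,
\]
which are $\omega+(N-\omega)+\tau=N+\tau$ integers of the window, pairwise incongruent. This contradicts $|F|=2q-1$ and proves the claim.

If $t_1\le s_N$, the claim shows that every $\sigma\in S$ conflicts with $t_1$, so $|S|\le2q-1$ modulo $p$, a contradiction. If $s_N<t_1$, every $\sigma\in S$ conflicts with $s_N$ or with $t_1$, so path~2 blocks $(s_N,t_1)$. Moreover, in the window of $c$ all of $X$ precedes all of $Y$. So there are exactly two corners modulo $p$: the $XY$-corner $(s_N,t_1)$, blocked by path~2, and the $YX$-corner $(x^*,y^*)$, blocked by path~1. This contradicts Proposition~\ref{prop:opposite}.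

\medskip
All cases are contradictory, so \eqref{eq:assume} is false: for $k\ge2$ some $(x,y)\in X\times Y$ extends along all three paths. This proves Theorem~\ref{thm:main} for $k\ge2$, and the case $k=1$ was settled in Section~\ref{sec:k1}. \qed

\begin{thebibliography}{9}
\bibitem{CCN}
\emph{Circular Choosability via Combinatorial Nullstellensatz},
\url{http://www.math.nsysu.edu.tw/%7Ezhu/papers/circ2/NorineWongZhu20080304.pdf}.

\bibitem{ERT}
Erd\H os, Rubin and Taylor,
\emph{Choosability in graphs}, 1979.
\end{thebibliography}

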